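# Free coverings and the regular representation of a $p$-local finite group

## 1. A finite set mapping to $BP$

Let $P$ be a finite $p$-group, $A$ a set with $m$ elements, and $A\to BP$ any map. The homotopy fibre of a point $*\to BP$ is the set $P$. So, up to homotopy, $A\to BP$ is a covering with $m|P|$ sheets. Its monodromy is an action of $P$ on a set with $m|P|$ elements, namely the free action with $m$ orbits. Conversely, the covering attached to a finite $P$-set $J$ has total space $J_{hP}=\coprod B(\text{stabilizers})$, which is homotopy discrete exactly when $J$ is free. Thus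

> a finite covering of $BP$ with discrete total space is a free finite $P$-set, and to give one is to give a finite set with a map to $BP$.

The whole talk runs on this observation, with one refinement: the points of $A$ will carry labels. I first fix language.

**Conventions.** "Space" means object of the $\infty$-category $\mathcal S$ of spaces; limits, colimits, fibres and pullbacks are homotopy limits, and so on; $\mathrm{Sp}$ denotes spectra. A functor $B\to\mathcal S$ from a space $B$ is the same as a space $E\to B$ over $B$, with values the fibres $E_b$. For $Z\colon B\to\mathcal C$ write $\Gamma(B;Z)=\lim_BZ$ (sections). A functor $T\colon BP\to\mathcal S$ is a "$P$-space"; its total space is $T_{hP}$, and $\Gamma(BP;Z)=Z^{hP}$. A map $A\to B$ is a finite covering if its fibres are equivalent to finite sets.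

For a spectrum $Y$ put $Y^\wedge_p=\lim_jY/p^j$. This is an exact functor, with exact sequences
$$0\to\mathrm{Ext}(\mathbb Z/p^\infty,\pi_iY)\to\pi_i(Y^\wedge_p)\to\mathrm{Hom}(\mathbb Z/p^\infty,\pi_{i-1}Y)\to0.$$
Homotopy groups of $p$-complete spectra are canonically $\mathbb Z_p$-modules, maps of $p$-complete spectra are $\mathbb Z_p$-linear on homotopy, and limits of $p$-complete spectra are $p$-complete. If a map of bounded below spectra is an $\mathbb F_p$-homology isomorphism, with cofibre $D$, then $D/p$ is bounded below with zero integral homology. So $D/p=0$ and $D^\wedge_p=0$: such a map becomes an equivalence after $p$-completion. Write $\mathbb S_p$ for the $p$-complete sphere.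

**Labelled coverings.** For a space $E\to B$ let
$$\mathcal Y(E)_b=\coprod_{n\ge0}(E_b^n)_{h\Sigma_n},$$
the space of pairs (finite set $J$, map $J\to E_b$). It is the free $E_\infty$-monoid on $E_b$, under disjoint union. A section of $\mathcal Y(E)$ over $B$ is a pair (finite covering $A\to B$, map $A\to E$ over $B$): a covering whose points carry labels in $E$.

Take $B=BP$ and $E=T_{hP}$ for a $P$-space $T$, and keep only the components of $\Gamma(BP;\mathcal Y(E))$ in which $A$ is equivalent to a finite set. An object is then just a finite set $A$ with a map $A\to T_{hP}$, since any such map is automatically a labelled covering. So this $E_\infty$-monoid is $\coprod_m((T_{hP})^m)_{h\Sigma_m}$, the free $E_\infty$-monoid on $T_{hP}$. The spectrum of its group completion is $\Sigma^\infty_+T_{hP}$.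

**The norm map.** The $E_\infty$-maps $\mathcal Y(T)\to\Omega^\infty\Sigma^\infty_+T\to\Omega^\infty(\Sigma^\infty_+T)^\wedge_p$ are $P$-equivariant. Taking sections over $BP$ sends a labelled free covering to a point of $\Omega^\infty$ of the $p$-complete spectrum $((\Sigma^\infty_+T)^\wedge_p)^{hP}$. By the universal properties of group completion and of $p$-completion we get a map, natural in $T$,
$$N_T\colon F_1(T)=(\Sigma^\infty_+T_{hP})^\wedge_p\longrightarrow F_2(T)=\big((\Sigma^\infty_+T)^\wedge_p\big)^{hP}.$$
It sends a point of $T_{hP}$ to a fixed class whose underlying element is the sum of the $|P|$ labels in one fibre.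

**Proposition 1.** Suppose there is a $P$-map $T^0\to T$ that is an $\mathbb F_p$-homology isomorphism, with $T^0$ a finite free $P$-CW complex. Then $N_T$ is an equivalence.

*Proof.* **Step 1: reduce to $T=P$.** Both functors preserve finite colimits in $T$: $\Sigma^\infty_+$ and $(-)_{hP}$ preserve colimits, and $p$-completion and $(-)^{hP}$ are exact on spectra. Both send $\mathbb F_p$-homology isomorphisms to equivalences: if $T\to T'$ is one, then so is $T_{hP}\to T'_{hP}$, and we apply the remark on bounded below spectra. So we may replace $T$ by $T^0$. That is built by finitely many pushouts from cells $P\times D^n$ attached along $P\times S^{n-1}$, hence is a finite colimit of copies of $P$.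

**Step 2: the case $T=P$, by inspection.** Here $T_{hP}=*$, so $F_1=\mathbb S_p$. The $P$-spectrum $\mathbb S_p[P]=\bigoplus_P\mathbb S_p=\prod_P\mathbb S_p$ is coinduced, so the composite of $F_2=(\mathbb S_p[P])^{hP}\to\mathbb S_p[P]$ with "coefficient at $1$" is an equivalence $F_2\simeq\mathbb S_p$. The generator of $\pi_0F_1$ is the covering $*\to BP$, whose fibre maps bijectively to $T=P$. So $N_T$ sends it to a class with underlying element $\sum_g[g]\in\mathbb Z_p[P]$, whose coefficient at $1$ is $1$. Hence $\mathbb S_p\to F_2\simeq\mathbb S_p$ sends $1$ to $1$. It is the identity, and $N_T$ is an equivalence. $\square$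

**Finiteness matters.** For $T=*$ and $P\ne1$ the map $N_*\colon(\Sigma^\infty_+BP)^\wedge_p\to(\mathbb S_p)^{hP}$ is not an equivalence. Compose it on $\pi_0$ with $\pi_0(\mathbb S_p)^{hP}\to\pi_0\mathbb S_p=\mathbb Z_p$. The source $\pi_0=\mathbb Z_p$ has image $|P|\mathbb Z_p$, while the unit of $(\mathbb S_p)^{hP}$ maps to $1$. The free but infinite complex $EP$ is the same object of $\mathrm{Fun}(BP,\mathcal S)$ as $*$, so it fails too.

In short, finite sets over $T_{hP}$ compute sections of a bundle of spectra over $BP$ as soon as the fibre is finite and free. Here is what this is for.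

## 2. Extending $k\cdot\mathrm{reg}_S$ over $|\mathcal L|$

**Definition (saturated fusion system).** Let $S$ be a finite $p$-group. A fusion system $\mathcal F$ on $S$ is a category whose objects are the subgroups of $S$, where $\mathrm{Hom}_{\mathcal F}(P,Q)$ consists of injective homomorphisms, contains all conjugations by elements of $S$ that carry $P$ into $Q$, and every morphism is an isomorphism in $\mathcal F$ followed by an inclusion. Call $P$ fully centralized (fully normalized) if $|C_S(P)|$ (respectively $|N_S(P)|$) is maximal among the subgroups $\mathcal F$-isomorphic to $P$. $\mathcal F$ is saturated if (I) every fully normalized $P$ is fully centralized and $\mathrm{Aut}_S(P)$ is a Sylow $p$-subgroup of $\mathrm{Aut}_{\mathcal F}(P)$; and (II) if $\varphi\in\mathrm{Hom}_{\mathcal F}(P,S)$ has fully centralized image, then $\varphi$ extends to a morphism of $\mathcal F$ on $N_\varphi=\{g\in N_S(P):\varphi c_g\varphi^{-1}\in\mathrm{Aut}_S(\varphi(P))\}$.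

The basic example is $\mathcal F_S(G)$, for $S$ Sylow in a finite group $G$: morphisms are conjugations by elements of $G$.

**Definition (centric subgroups, orbit category).** $P\le S$ is $\mathcal F$-centric if $C_S(P')\le P'$ for every $P'$ that is $\mathcal F$-isomorphic to $P$. The category $\mathcal O=\mathcal O(\mathcal F^c)$ has the $\mathcal F$-centric subgroups as objects and $\mathrm{Mor}_{\mathcal O}(P,Q)=\mathrm{Inn}(Q)\backslash\mathrm{Hom}_{\mathcal F}(P,Q)$. So $\mathrm{Aut}_{\mathcal O}(P)=\mathrm{Out}_{\mathcal F}(P)$. Put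
$$N_0=\max\{v_p(|\mathrm{Out}_{\mathcal F}(P)|):P\le S\ \mathcal F\text{-centric}\}.$$

Example: for $S=D_8$ and $\mathcal F=\mathcal F_S(S)$ the centric subgroups are $D_8$, the cyclic $C_4$ and the two Klein four-groups. One has $\mathrm{Out}_{\mathcal F}(D_8)=1$, and $\mathrm{Out}_{\mathcal F}(P)=N_S(P)/P\cong\mathbb Z/2$ for the other three, so $N_0=1$.

**Definition (centric linking system).** A centric linking system is a category $\mathcal L$ on the $\mathcal F$-centric subgroups, with a functor $\pi\colon\mathcal L\to\mathcal F$ and monomorphisms $\delta_P\colon P\to\mathrm{Aut}_{\mathcal L}(P)$, such that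

- (A) $\pi$ is the identity on objects; $Z(P)$ acts freely on $\mathrm{Mor}_{\mathcal L}(P,Q)$ through $\delta_P$, and $\pi$ induces $\mathrm{Mor}_{\mathcal L}(P,Q)/Z(P)\cong\mathrm{Hom}_{\mathcal F}(P,Q)$;
- (B) $\pi(\delta_P(g))=c_g$ for $g\in P$;
- (C) $f\circ\delta_P(g)=\delta_Q(\pi(f)(g))\circ f$ for $f\in\mathrm{Mor}_{\mathcal L}(P,Q)$ and $g\in P$.

The triple $(S,\mathcal F,\mathcal L)$ is a $p$-local finite group in the sense of Broto–Levi–Oliver; its classifying space is $|\mathcal L|^\wedge_p$. The map $\theta\colon BS\to|\mathcal L|$ is induced by $\delta_S$.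

**The index.** Let $\mathrm{reg}_S\colon S\to\Sigma_{|S|}$ be the regular representation and $k\cdot\mathrm{reg}_S\colon S\to\Sigma_{k|S|}$ the free $S$-set with $k$ orbits. Let $K$ be the set of $k\ge1$ for which some $f\colon|\mathcal L|\to(B\Sigma_{k|S|})^\wedge_p$ has $f\circ\theta$ freely homotopic to $B(k\cdot\mathrm{reg}_S)$ followed by completion. If $K\ne\emptyset$, put $\mathrm{Uind}_p(\mathcal L:S)=p^a$ with $a=\min\{v_p(k):k\in K\}$, the $p$-part of $\gcd(K)$. If $K=\emptyset$, put $\mathrm{Uind}_p(\mathcal L:S)=\infty$. It is known that the index is $1$ when $\mathcal F=\mathcal F_S(G)$, and for several families of exotic $p$-local finite groups (those not coming from a finite group). The paper "Wreath products and representations of $p$-local finite groups" conjectures that it is always $1$. This is true: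

**Theorem A.** For every $p$-local finite group $(S,\mathcal F,\mathcal L)$, every integer $k\ge2\max(2,N_0)$ lies in $K$. Hence $\gcd(K)=1$ and $\mathrm{Uind}_p(\mathcal L:S)=1$.

**Theorem B.** If $k\ge2\max(2,N_0+1)$, there is exactly one free homotopy class of maps $f\colon|\mathcal L|\to(B\Sigma_{k|S|})^\wedge_p$ with $f\circ\theta\simeq B(k\cdot\mathrm{reg}_S)$ followed by completion.

The link with Section 1: $|\mathcal L|$ is glued from spaces $BP$, and $f$ should restrict on each $BP$ to a free covering, that is, to a finite set mapping to $BP$.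

## 3. Abelian $S$, and $\mathcal F=\mathcal F_S(S)$, by hand

**$\mathcal F=\mathcal F_S(S)$.** Let $\mathcal L$ have $\mathrm{Mor}_{\mathcal L}(P,Q)=\{g\in S:gPg^{-1}\le Q\}$ and $\delta_P(g)=g$. Since $C_S(P)=Z(P)$ for centric $P$, the axioms hold. Sending $g$ to $g$ is a functor from $\mathcal L$ to the one-object category of $S$. It gives $|\mathcal L|\to BS$, and the composite $BS\xrightarrow{\theta}|\mathcal L|\to BS$ is the identity. So $k\cdot\mathrm{reg}_S$ extends for every $k\ge1$.

**$S$ abelian.** A proper subgroup has centralizer $S$, so only $S$ is centric. Then $\mathcal L$ is one group $\Gamma=\mathrm{Aut}_{\mathcal L}(S)$, and $|\mathcal L|=B\Gamma$. By (A) the kernel of $\Gamma\to\mathrm{Aut}_{\mathcal F}(S)$ is $\delta_S(S)$, and by saturation the trivial group $\mathrm{Aut}_S(S)$ is Sylow in $\mathrm{Aut}_{\mathcal F}(S)$. So $[\Gamma:S]$ is prime to $p$, and Schur–Zassenhaus gives $\Gamma=S\rtimes H$. On $\Gamma/H$ the subgroup $S$ acts simply transitively. Hence $k$ copies of $\Gamma/H$ extend $k\cdot\mathrm{reg}_S$, and $K$ is the set of all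 positive integers.

**A group $G$ in the background.** If $S$ is Sylow in a finite group $G$ and $h\colon|\mathcal L|\to BG^\wedge_p$ satisfies $h\theta\simeq(BS\to BG\to BG^\wedge_p)$, then $(B\,\mathrm{reg}_G)^\wedge_p\circ h$ shows $[G:S]\in K$, because $G$ restricted to $S$ is $[G:S]$ copies of $\mathrm{reg}_S$. For exotic $\mathcal F$ there is no $G$ with $\mathcal F=\mathcal F_S(G)$ to use.

## 4. Facts we quote

$L_p$ denotes Bousfield's $H\mathbb F_p$-localization of spaces. Local spaces are closed under limits, so $\mathrm{Map}(B,Y)$ is local when $Y$ is; components of local spaces are local. $\Omega^\infty$ of a $p$-complete spectrum is local, because $\mathbb F_p$-homology isomorphisms of spaces become equivalences on $(\Sigma^\infty_+)^\wedge_p$. BLO2 abbreviates Broto–Levi–Oliver, *The homotopy theory of fusion systems*, JAMS 2003.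

**(F1) Decomposition.** [BLO2, Prop. 2.2] There is a functor $\tilde B\colon\mathcal O\to\mathcal S$ with $\mathrm{colim}_{\mathcal O}\tilde B\simeq|\mathcal L|$ and $\tilde B(P)\simeq BP$, where $[\varphi]$ induces $B\varphi$. The map $BP\simeq\tilde B(P)\to|\mathcal L|$ is induced by $\delta_P$.

Consequences. If $\hat\varphi\in\mathrm{Mor}_{\mathcal L}(P,Q)$ lies over $\varphi$, axiom (C) says that $\hat\varphi$ is a natural transformation from $BP\to\mathcal L$ to $BP\xrightarrow{B\varphi}BQ\to\mathcal L$. So these two maps to $|\mathcal L|$ are homotopic. With $\varphi$ the inclusion into $S$, the map $BP\to|\mathcal L|$ is homotopic to $\theta\circ B\mathrm{inc}$ for $P$ centric. Hence $\theta\circ B(\varphi|_P)\simeq\theta\circ B\mathrm{inc}_P$ whenever $\varphi\in\mathrm{Aut}_{\mathcal F}(R)$ with $R\ge P$ centric. By Alperin's fusion theorem every $\mathcal F$-morphism is a composite of such restrictions, so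
$$\theta\circ B\varphi\simeq\theta\circ B\mathrm{inc}\quad\text{for all }P\le S,\ \varphi\in\mathrm{Hom}_{\mathcal F}(P,S).\tag{1}$$

**(F2) Stable elements.** [BLO2, Thm 5.8] $\theta^*\colon H^*(|\mathcal L|;\mathbb F_p)\to H^*(BS;\mathbb F_p)$ is injective. Its image consists of the stable elements: those $x$ with $\varphi^*x=\mathrm{inc}^*x$ for all $\varphi\in\mathrm{Hom}_{\mathcal F}(P,S)$ and all $P\le S$. [BLO2, Prop. 5.5] There is an $(S,S)$-biset $\Omega=\coprod_iS\times_{(P_i,\varphi_i)}S$, where $(xg,y)\sim(x,\varphi_i(g)y)$ for $g\in P_i$ and $\varphi_i\in\mathrm{Hom}_{\mathcal F}(P_i,S)$, such that $\Omega|_{(Q,S)}\cong\Omega|_{(\psi,S)}$ for all $\psi\in\mathrm{Hom}_{\mathcal F}(Q,S)$, and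
$$\varepsilon:=|\Omega|/|S|=\sum_i[S:P_i]\equiv1\pmod p.$$

Example: $p=3$, $\mathcal F=\mathcal F_{\mathbb Z/3}(\Sigma_3)$. The biset $\Sigma_3$ is invariant under restriction along $\psi=c_h$ (translate by $h$), but has $|\Sigma_3|/3=2$. Two copies of it have $\varepsilon=4\equiv1$.

Put $\omega=\sum_i\mathrm{tr}_{P_i}^S\varphi_i^*$ on $H^*(BS;\mathbb F_p)$. By the double coset formula $\psi^*\omega$ depends only on the biset $\Omega|_{(\psi,S)}$, so $\psi^*\omega=\mathrm{inc}^*\omega$ and $\omega$ has stable image. On a stable $x$, $\omega x=\sum_i\mathrm{tr}\,\mathrm{inc}^*x=\varepsilon x=x$. So $\omega$ is idempotent with image $\mathrm{im}\,\theta^*$.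

**(F3) Atomic functors.** For a finite group $\Gamma$ let $\mathcal O_p(\Gamma)$ be the category of orbits $\Gamma/P$ with $P$ a $p$-subgroup. For a $\mathbb Z_{(p)}\Gamma$-module $M$ let $F_M$ be the contravariant functor on it with $F_M(\Gamma/1)=M$ and $F_M=0$ elsewhere, and let $\Lambda^i(\Gamma;M)=\lim^iF_M$. A functor $M\colon\mathcal O^{op}\to\mathbb Z_{(p)}\text{-mod}$ supported on the isomorphism class of $P$ has $\lim^iM\cong\Lambda^i(\mathrm{Out}_{\mathcal F}(P);M(P))$ [BLO2, Prop. 3.2]. A contravariant functor $M$ to $\mathbb Z_{(p)}$-modules on $\mathcal O_p(\Gamma)$ supported on the class of $\Gamma/P$ has $\lim^iM\cong\Lambda^i(N_\Gamma(P)/P;M(\Gamma/P))$ [Jackowski–McClure–Oliver, Ann. Math. 135 (1992), Prop. 5.4]. Example: if $p\nmid|\Gamma|$, the only orbit is $\Gamma/1$ and $\Lambda^i(\Gamma;M)=H^i(\Gamma;M)$, which is $0$ for $i>0$.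

**(F4) Completion.** [Bousfield–Kan; Bousfield, Topology 1975] If $X$ is connected with $\pi_1X$ finite, then $X$ is $p$-good, $X^\wedge_p\simeq L_pX$, and $\pi_1(X^\wedge_p)$ is the maximal $p$-quotient of $\pi_1X$. An abelian group $M$ is Ext-$p$-complete if $\mathrm{Hom}(\mathbb Z[1/p],M)=0=\mathrm{Ext}(\mathbb Z[1/p],M)$; examples are $\mathbb Z_p$ and $\mathbb Z/p^j$, while $\mathbb Z/p^\infty$ is not. Such groups are $\mathbb Z_{(p)}$-modules, closed under kernels, cokernels and extensions. If $M/p=0$ then $M=0$, since a $p$-divisible $M$ receives a surjection from $\mathrm{Hom}(\mathbb Z[1/p],M)$. Homotopy groups of simply connected local spaces are Ext-$p$-complete. Fibre lemma: a map of fibre sequences over simply connected bases that is an $\mathbb F_p$-homology isomorphism on bases and total spaces is one on fibres.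

**(F5) Symmetric groups.** Nakaoka: $H_i(\Sigma_m;\mathbb F_p)\to H_i(\Sigma_{m+1};\mathbb F_p)$ is an isomorphism for $m\ge2i$. Barratt–Priddy–Quillen–Segal and the group completion theorem: the free $E_\infty$-monoid on $Y$ has group completion $\Omega^\infty\Sigma^\infty_+Y$. For $Y$ connected and $y_0\in Y$, $H_*(\Omega^\infty_m\Sigma^\infty_+Y)=\mathrm{colim}_l\,H_*((Y^{m+l})_{h\Sigma_{m+l}})$ along addition of $y_0$, where $\Omega^\infty_m$ is the component of $m\in\pi_0=\mathbb Z$.

## 5. Higher limits over $\mathcal O$ stop at $N_0$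

**Lemma 2.** For $M\colon\mathcal O^{op}\to\mathbb Z_{(p)}\text{-mod}$, $\lim^iM=0$ for $i>N_0$.

*Proof.* **Step 1: reduce to $\Lambda^i$.** A morphism $P\to Q$ in $\mathcal O$ forces $|P|\le|Q|$. So the functor that agrees with $M$ on subgroups of order $\le s$ and vanishes elsewhere is a subfunctor of $M$. The successive quotients are supported on one order, hence are direct sums of functors supported on one isomorphism class. By (F3) it suffices to show
$$\Lambda^i(\Gamma;M)=0\quad\text{for }i>v_p(|\Gamma|),\tag{2}$$
by induction on $v_p(|\Gamma|)$. The case $p\nmid|\Gamma|$ is the example in (F3).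

**Step 2: embed $F_M$ in an acyclic functor.** Let $\Phi(\Gamma/P)=M^P=\mathrm{Hom}_\Gamma(\mathbb Z[\Gamma/P],M)$. The standard complex $\prod_{O_0\to\cdots\to O_i}\Phi(O_0)$ computing $\lim^i\Phi$ is $\mathrm{Hom}_\Gamma(C_*(D),M)$ for the simplicial $\Gamma$-set $D_i=\coprod_{O_0\to\cdots\to O_i}O_0$. For a $p$-subgroup $Q$, a $Q$-fixed point of an orbit $O$ is a map $\Gamma/Q\to O$. So $D^Q$ is the nerve of the category of orbits under $\Gamma/Q$, which has an initial object and is contractible. If $S'\in\mathrm{Syl}_p(\Gamma)$, all subgroups of $S'$ are $p$-groups, so $D$ is $S'$-equivariantly contractible and $\mathrm{Hom}_{S'}(C_*(D),M)\simeq M^{S'}$ has no cohomology in positive degrees. Restriction to $S'$ followed by the sum over $\Gamma/S'$ is multiplication by $[\Gamma:S']$, invertible on $M$. So $\lim^i\Phi$ is a summand of $H^i(\mathrm{Hom}_{S'}(C_*(D),M))=0$ for $i>0$.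

**Step 3: compare, to finish the induction.** The only morphisms into $\Gamma/1$ come from $\Gamma/1$, so $F_M$ is a subfunctor of $\Phi$. The quotient $\Phi/F_M$ is filtered, by the order of $P$, with layers supported on single classes $P\ne1$, and $v_p(|N_\Gamma(P)/P|)\le v_p(|\Gamma|)-1$. By (F3) and induction $\lim^i(\Phi/F_M)=0$ for $i>v_p(|\Gamma|)-1$. Since $\lim^{i-1}(\Phi/F_M)\to\lim^iF_M\to\lim^i\Phi=0$ is exact for $i\ge1$, (2) follows. $\square$

**Lemma 3.** Let $F\colon\mathcal O^{op}\to\mathcal S$ have $(c-1)$-connected values with $c\ge2$, and homotopy groups that are $\mathbb Z_{(p)}$-modules. If $c\ge N_0$, then $\lim F\ne\emptyset$. If $c\ge N_0+1$, then $\lim F$ is nonempty and connected.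

*Proof.* We climb the Postnikov tower: $\lim F=\lim_i\lim_{\mathcal O^{op}}\tau_{\le i}F$ and $\tau_{\le c-1}F\simeq*$. Let $i\ge c$. All values are simply connected, so there is a natural $k$-invariant $\tau_{\le i-1}F\to K(\pi_iF,i+1)$ with fibre $\tau_{\le i}F$. For a point $x$ of $\lim\tau_{\le i-1}F$ its image lies in $\pi_0\lim K(\pi_iF,i+1)=\lim^{i+1}\pi_iF$, which is $0$ by Lemma 2, because $i+1\geq c+1>N_0$. So $x$ lifts to $\lim\tau_{\le i}F$; the tower of limits is surjective on $\pi_0$, and $\lim F\ne\emptyset$.

If $c\ge N_0+1$, the fibre of $\lim\tau_{\le i}F\to\lim\tau_{\le i-1}F$ over any point is equivalent to $\lim K(\pi_iF,i)$, with $\pi_0=\lim^i\pi_iF=0$ since $i>N_0$. So fibres are nonempty and connected. By induction all stages are connected and the tower is surjective on $\pi_1$. The Milnor sequence shows $\lim F$ is connected. $\square$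

## 6. Labelled free coverings over the orbit category

Let $E\to|\mathcal L|$ be a space over $|\mathcal L|$. For $B\to|\mathcal L|$ put $E_B=E\times_{|\mathcal L|}B$, and write $E_P=E_{\tilde B(P)}$. The $E_\infty$-monoid
$$C(E;B)=\Gamma(B;\mathcal Y(E))$$
of pairs (finite covering $A\to B$, map $A\to E_B$ over $B$) is contravariant in $B\in\mathcal S_{/|\mathcal L|}$. The colimit cocone makes $\tilde B$ a functor $\mathcal O\to\mathcal S_{/|\mathcal L|}$. Let $C^{fr}(E;P)\subset C(E;\tilde B(P))$ be the components with $A$ equivalent to a finite set, and $C^{fr}_n(E;P)$ the part with $n$ sheets. By Section 1,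
$$C^{fr}_{m|P|}(E;P)\simeq(E_P^m)_{h\Sigma_m},\qquad C^{fr}(E;P)\simeq\text{free }E_\infty\text{-monoid on }E_P.$$

*Functoriality.* For $\varphi\colon P\to Q$ in $\mathcal O$, the map $\tilde B(P)\to\tilde B(Q)$ is a covering with $|Q|/|P|$ sheets. Pulling back a discrete $A\to\tilde B(Q)$ gives a covering of $A$ with $|Q|/|P|$ sheets, again discrete. So $C^{fr}(E;-)$ is a subfunctor on $\mathcal O^{op}$, and the number $n$ of sheets is preserved.

Let $K_P(E)\simeq\Sigma^\infty_+E_P$ be the spectrum of the group completion of $C^{fr}(E;P)$. It is a functor $\mathcal O^{op}\to\mathrm{Sp}$ (the maps are transfers), natural in $E$. Suppose all $E_P$ are connected. Then $\pi_0(K_P(E)^\wedge_p)=\mathbb Z_p$, generated by the class of any point, and $\varphi\colon P\to Q$ acts as multiplication by $|Q|/|P|$.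

**Definition (degree).** For $u\in\pi_0\lim_{\mathcal O^{op}}K_P(E)^\wedge_p$ let $\deg u\in\mathbb Z_p$ be its $S$-component. Using $P\hookrightarrow S$, its $P$-component is $\deg(u)\,|S|/|P|$.

Forgetting labels gives natural maps $C^{fr}_n(E;P)\to\mathrm{Map}(\tilde B(P),B\Sigma_n)\to\mathrm{Map}(\tilde B(P),(B\Sigma_n)^\wedge_p)$. The last space is local, so they extend to $L_pC^{fr}_n(E;P)$. The goal of this section is Proposition 5: a stable class of large integral degree $k$ gives $k\in K$.

**Lemma 4.** Let $Y$ be connected with $\pi_1Y$ finite and $c=\lfloor m/2\rfloor\ge2$. The fibres of $L_p((Y^m)_{h\Sigma_m})\to V:=\Omega^\infty_m((\Sigma^\infty_+Y)^\wedge_p)$ are $(c-1)$-connected, with homotopy groups that are $\mathbb Z_{(p)}$-modules.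

Here $V$ is the component of $m\in\mathbb Z_p=\pi_0$; it is local, so the map is defined.

*Proof.* **Step 1: $(Y^m)_{h\Sigma_m}\to\Omega^\infty_m\Sigma^\infty_+Y$ is an $\mathbb F_p$-homology isomorphism in degrees $\le c$; this is homological stability.** Over $\mathbb F_p$, $C_*(Y)\simeq\mathbb F_p[y_0]\oplus\tilde H$ with $\tilde H=\tilde H_*(Y)$ in degrees $\ge1$. Expanding the tensor power,
$$C_*((Y^m)_{h\Sigma_m})\simeq(C_*(Y)^{\otimes m})_{h\Sigma_m}\simeq\bigoplus_{j\le m}C_*(B\Sigma_{m-j})\otimes(\tilde H^{\otimes j})_{h\Sigma_j},$$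
with the second factor in degrees $\ge j$. Addition of $y_0$ is induced by $\Sigma_{m-j}\to\Sigma_{m-j+1}$ on each summand. In total degree $i\le m/2$ only degrees $\le i-j$ of $B\Sigma_{m-j}$ contribute, and $2(i-j)\le m-2j\le m-j$, so Nakaoka applies. The new summand $j=m+1$ starts in degree $m+1>i$. So stabilization is an isomorphism in degrees $\le m/2$, likewise at all later stages, and (F5) gives the claim.

**Step 2: $\Omega^\infty_m\Sigma^\infty_+Y\to V$ is an $\mathbb F_p$-homology isomorphism; this handles the completion.** Let $D'=\tau_{\ge1}\Sigma^\infty_+Y$. Completing $D'\to\Sigma^\infty_+Y\to H\mathbb Z$ gives $(D')^\wedge_p=\tau_{\ge1}((\Sigma^\infty_+Y)^\wedge_p)$. After translation to the zero components, the map is $\Omega^\infty D'\to\Omega^\infty(D')^\wedge_p$. The cofibre $Q$ of $D'\to(D')^\wedge_p$ has $\pi_iQ=0$ for $i\le0$, and $Q/p=0$, so its homotopy groups are $\mathbb Z[1/p]$-modules. Hence $\Omega^\infty Q$ is connected and $\mathbb F_p$-acyclic. In the fibration $\Omega^\infty D'\to\Omega^\infty(D')^\wedge_p\to\Omega^\infty Q$ the group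 $\pi_1$ of the base acts on the fibre by translations by points of the connected space $\Omega^\infty D'$, so trivially on homology. The Serre spectral sequence gives the claim.

**Step 3: match fundamental groups.** Let $A=L_p((Y^m)_{h\Sigma_m})$. By Steps 1 and 2, $A\to V$ is an isomorphism on $H_i(-;\mathbb F_p)$ for $i\le c$. Since $\pi_1(Y)\wr\Sigma_m$ is finite, $\pi_1A$ is a finite $p$-group by (F4). Also $\pi_1V$ is the $p$-part of the finite group $\pi_1(Y)_{ab}\oplus\mathbb Z/2$. As $c\ge2$, and $H_2$ of a space surjects onto $H_2$ of its fundamental group, $\pi_1A\to\pi_1V$ is an isomorphism on $H_1(-;\mathbb F_p)$ and onto on $H_2(-;\mathbb F_p)$. By Stallings' theorem it is an isomorphism on the quotients by the terms of the mod $p$ lower central series. These series reach $1$ in finite $p$-groups. So $\pi_1A\cong\pi_1V=:\pi$.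

**Step 4: pass to universal covers, to turn homology into homotopy.** The universal covers $\tilde A,\tilde V$ are fibres of maps from $A,V$ to the local space $B\pi$, so they are local. Since $\mathbb F_p[\pi]$ has a finite filtration with trivial quotients $\mathbb F_p$, $H_j(\tilde V,\tilde A;\mathbb F_p)=H_j(V,A;\mathbb F_p[\pi])=0$ for $j\le c$. The fibre $\mathcal G$ of $A\to V$ is the fibre of $\tilde A\to\tilde V$. It is connected, $\pi_1\mathcal G=\mathrm{coker}(\pi_2\tilde A\to\pi_2\tilde V)$ is abelian, and each $\pi_j\mathcal G$ is an extension of a kernel by a cokernel of maps of Ext-$p$-complete groups. So it is Ext-$p$-complete, in particular a $\mathbb Z_{(p)}$-module. In the relative Serre spectral sequence $H_s(\tilde V;\tilde H_{t-1}(\mathcal G;\mathbb F_p))\Rightarrow H_{s+t}(\tilde V,\tilde A;\mathbb F_p)$ the lowest nonzero $\tilde H_{t-1}(\mathcal G)$ survives at $s=0$, so $t>c$, that is, $\tilde H_j(\mathcal G;\mathbb F_p)=0$ for $j\le c-1$. If $\pi_j\mathcal G$ is the first nonzero homotopy group, Hurewicz gives $\pi_j\mathcal G/p=H_j(\mathcal G;\mathbb F_p)$.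 For $j\le c-1$ this is $0$, so $\pi_j\mathcal G=0$ by (F4), a contradiction. $\square$

**Proposition 5.** Suppose all $E_P$ are connected with finite $\pi_1$. If $k\ge2\max(2,N_0)$ is an integer and some $u\in\pi_0\lim_{\mathcal O^{op}}K_P(E)^\wedge_p$ has $\deg u=k$, then $k\in K$.

*Proof.* **Step 1: lift $u$ to an unstable point.** Let $n=k|S|$ and $m_P=n/|P|\ge k$. The $P$-component of $u$ is $k|S|/|P|=m_P$, so $u$ gives a point of $\lim_P\Omega^\infty_{m_P}(K_P(E)^\wedge_p)$. The natural maps $L_pC^{fr}_n(E;P)\to\Omega^\infty_{m_P}(K_P(E)^\wedge_p)$ are those of Lemma 4 for $Y=E_P$, $m=m_P$. With $c=\lfloor k/2\rfloor\ge\max(2,N_0)$ their fibres are $(c-1)$-connected with $\mathbb Z_{(p)}$-module homotopy. The fibre of the map of limits over our point is the limit of the fibres, nonempty by Lemma 3. So the point lifts to $\lim_PL_pC_n^{fr}(E;P)$.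

**Step 2: read off $f$ and check its restriction.** Forget labels:
$$\lim_PL_pC^{fr}_n(E;P)\to\lim_P\mathrm{Map}(\tilde B(P),(B\Sigma_n)^\wedge_p)=\mathrm{Map}(|\mathcal L|,(B\Sigma_n)^\wedge_p).$$
This gives $f$. The space $L_pC^{fr}_n(E;S)$ is connected, so $f\theta$ lies in the component of the image of any point of $C_n^{fr}(E;S)$. Such a point is an $n$-sheeted covering of $BS$ with discrete total space, that is, the free $S$-set with $k$ orbits. So $k\in K$. $\square$

## 7. The transfer limit of the $\Sigma^\infty_+BP$, and its obstructions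

The natural first attempt is to use no labels: $E=|\mathcal L|$. Then $E_P=\tilde B(P)\simeq BP$; write $K_P=K_P(|\mathcal L|)\simeq\Sigma^\infty_+BP$ and $U=\lim_{\mathcal O^{op}}(K_P)^\wedge_p$. By Proposition 5 we would like $\deg\colon\pi_0U\to\mathbb Z_p$ to be onto. Climb the Postnikov tower of $P\mapsto(K_P)^\wedge_p$. At the bottom, $\pi_0\lim\tau_{\le0}(K_P)^\wedge_p=\lim^0\pi_0=\mathbb Z_p\cdot x$ with $x=(|S|/|P|)_P$, an element of degree $1$. The fibre sequences
$$\tau_{\le t}(K_P)^\wedge_p\to\tau_{\le t-1}(K_P)^\wedge_p\to\Sigma^{t+1}H\pi_t((K_P)^\wedge_p),\qquad t\ge1,$$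
put the obstruction to lifting a class one stage up in $\lim^{t+1}\pi_t((K_P)^\wedge_p)$. By Lemma 2 it vanishes for $t+1>N_0$. So if $N_0\le1$ there is no obstruction, $\deg$ is onto, and Theorem A follows at once.

For $N_0\ge2$ the method stops here: $x$ may be obstructed, first in $\lim^2_P\big(P_{ab}\oplus(\mathbb Z/2)^\wedge_p\big)$, then in $\lim^3\pi_2$, and so on up to $\lim^{N_0}\pi_{N_0-1}$, and Lemma 2 gives no control of these groups. What survives is the following.

**Proposition 6.** For all large $e$ there is $u\in\pi_0U$ with $\deg u=p^e$. Hence $K\ne\emptyset$: all large powers of $p$ lie in $K$.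

*Proof.* For $t\ge1$ the groups $\pi_t(\Sigma^\infty_+BP)$ are finite, so $\pi_t((K_P)^\wedge_p)$ is a finite $p$-group. As $\mathcal O$ has finitely many objects, each $\lim^{t+1}\pi_t$ is killed by a power of $p$. Start with $x$ and, at each of the finitely many stages $t$ with $2\le t+1\le N_0$, multiply by a power of $p$ to kill the obstruction, and lift. At later stages lift without multiplying. By the Milnor sequence, $\pi_0U\to\lim_t\pi_0\lim\tau_{\le t}(K_P)^\wedge_p$ is onto, so we get $u\in\pi_0U$ with $\deg u=p^e$ for some $e$, and then for all larger $e$. Apply Proposition 5 with $p^e\ge2\max(2,N_0)$. $\square$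

So $\mathrm{Uind}_p(\mathcal L:S)$ is a finite power of $p$, and what remains is to remove that power. A stable-elements argument, which averages over the biset $\Omega$, would do it if $U$ were the spectrum of sections over $|\mathcal L|$ of a bundle of spectra. The natural candidate is $\Gamma(|\mathcal L|;\mathbb S_p)=\lim_P(\mathbb S_p)^{hP}$, but the comparison over $P$ is $N_*$, which is not an equivalence for $P\neq1$ (Section 1).

The remedy is to label the coverings in a bundle over $|\mathcal L|$ whose fibres are, up to completion, *finite free* $P$-complexes; then Proposition 1 applies. Proposition 6 is exactly what is needed to build such a bundle.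

## 8. A bundle over $|\mathcal L|$ with finite free fibres

**Step 1: a map to $BSU(M)^\wedge_p$, to have a bundle pulled back from a simply connected base.** Fix $e$ as in Proposition 6 with $p^e\geq 2\max(2,N_0)$, let $n_0=p^e|S|\ge4$, and let $f_0\colon|\mathcal L|\to(B\Sigma_{n_0})^\wedge_p$ be the resulting map. Put $q=\max(1,N_0)$ (for Theorem A alone $q=1$ would do), choose $j$ with $jn_0/2>q$, and set $M=j(n_0+1)$. The representation (permutation $\oplus$ sign) of $\Sigma_{n_0}$ has determinant $\mathrm{sign}^2=1$. So $j$ copies of it give $\Sigma_{n_0}\to SU(M)$, and with $f_0$ a map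
$$\rho\colon|\mathcal L|\to\mathbb B:=BSU(M)^\wedge_p,\qquad\rho\theta\simeq B\sigma\ \text{(completed)},\tag{3}$$
for a homomorphism $\sigma\colon S\to SU(M)$.

**Step 2: a finite free complex.** For $1\ne s\in S$, $s$ permutes the $n_0$ points freely, so its fixed space in the permutation representation has dimension at most $n_0/2$. Hence $\dim\mathrm{Fix}(\sigma(s))\le j(n_0/2+1)<jn_0+j-q=M-q$. Every element of $SU(q)\subset SU(M)$ fixes a subspace of dimension $\ge M-q$. So $\sigma(s)$ is not conjugate into $SU(q)$, and $S$ acts freely through $\sigma$, by left translation, on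
$$W^0=SU(M)/SU(q).$$
This Stiefel manifold is $2q$-connected (its lowest sphere is $S^{2q+1}$). It is a closed manifold with a smooth free action, hence a finite free $P$-CW complex for every $P\le S$.

**Step 3: the bundle.** Let $E=|\mathcal L|\times_{\mathbb B}BSU(q)^\wedge_p$, with fibre $W$. By the fibre lemma in (F4), $W^0\to W$ is an $\mathbb F_p$-homology isomorphism. $W$ is local, being a fibre of local spaces, so $W\simeq L_pW^0=(W^0)^\wedge_p$ is $2q$-connected. From $W\to E_P\to BP$ we see that $E_P$ is connected with $\pi_1E_P=P$. So $E$ satisfies the hypotheses of Proposition 5.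

Let $X\colon|\mathcal L|\to\mathrm{Sp}$, $X_b=(\Sigma^\infty_+E_b)^\wedge_p$. It is pulled back along $\rho$ from an object of $\mathrm{Fun}(\mathbb B,\mathrm{Sp})$, because $E$ is pulled back from $\mathbb B$. Since $X_b\simeq(\Sigma^\infty_+W^0)^\wedge_p$ with $W^0$ a finite complex, $X$ is connective, $\pi_0X=\mathbb Z_p$ canonically (generated by the class of any point), and every $\pi_tX$ is a finitely generated $\mathbb Z_p$-module.

**Step 4: the norm maps.** The maps $\mathcal Y(E)_b\to\Omega^\infty\Sigma^\infty_+E_b\to\Omega^\infty X_b$ of $E_\infty$-monoids give, on sections over $\tilde B(P)$, maps $C^{fr}(E;P)\to\Omega^\infty\Gamma(\tilde B(P);X)$. The target is grouplike and $\Gamma(\tilde B(P);X)$ is $p$-complete, so we get maps natural in $P\in\mathcal O^{op}$,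
$$N_P\colon K_P(E)^\wedge_p\to\Gamma(\tilde B(P);X).$$

**Lemma 7.** Each $N_P$ is an equivalence. Consequently
$$\lim_{\mathcal O^{op}}K_P(E)^\wedge_p\simeq\lim_P\Gamma(\tilde B(P);X)=\Gamma(|\mathcal L|;X).$$

*Proof.* View $E_P\to\tilde B(P)\simeq BP$ as a $P$-space with underlying space $W$. Then $N_P$ is the map $N_T$ of Section 1 for $T=W$, and to apply Proposition 1 we need a $P$-map from a finite free complex. By (F1) and (3), $BP\simeq\tilde B(P)\to|\mathcal L|\to\mathbb B$ is homotopic to $BP\xrightarrow{B(\sigma|_P)}BSU(M)\to\mathbb B$. So completion induces a map over $BP$,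
$$(W^0)_{hP}=BP\times_{BSU(M)}BSU(q)\longrightarrow BP\times_{\mathbb B}BSU(q)^\wedge_p=E_P,$$
that is, a $P$-map $W^0\to W$, which is an $\mathbb F_p$-homology isomorphism by Step 3. Proposition 1 applies. The last equality is $|\mathcal L|=\mathrm{colim}_{\mathcal O}\tilde B$. $\square$

For $B\to|\mathcal L|$ with $B$ connected, let $r\colon\pi_0\Gamma(B;X)\to\pi_0\Gamma(B;\tau_{\le0}X)=H^0(B;\mathbb Z_p)=\mathbb Z_p$. A point of $E_S$ is sent by $N_S$ to a section that is fibrewise a sum of $|S|$ points. So on $\pi_0(K_S(E)^\wedge_p)=\mathbb Z_p$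
$$r\circ N_S=\text{multiplication by }|S|.\tag{4}$$

## 9. Stable elements for sections of $X$

The aim is to show that $\theta^*\colon\pi_0\Gamma(|\mathcal L|;X)\to\pi_0\Gamma(BS;X)$ is an isomorphism. We cannot expect the biset operator to be exactly idempotent on spectra, so we take limits of its powers.

**Step 1: an idempotent from any endomorphism.** Let $A$ be a finitely generated $\mathbb Z_p$-module and $\alpha\in\mathrm{End}(A)$. In the finite ring $\mathrm{End}(A/p^j)$ the powers of $\alpha$ are eventually periodic, so for large $\ell$ the element $\alpha^{\ell!}$ is an idempotent independent of $\ell$. These idempotents are compatible in $j$ and define an idempotent $e=\lim_\ell\alpha^{\ell!}\in\mathrm{End}(A)$. An additive map of finitely generated $\mathbb Z_p$-modules is continuous and $\mathbb Z_p$-linear. So if it commutes with the $\alpha$'s it commutes with the $e$'s. The functor $(A,\alpha)\mapsto eA$ is exact: if $A\xrightarrow{g}A'\to A''$ is exact and $b=eb\in A'$ maps to $0$, then $b=g(a)$ and $b=eb=g(ea)$.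

**Step 2: the biset operator on sections.** Let $Z\in\mathrm{Fun}(\mathbb B,\mathrm{Sp})$; use the same letter for its pullbacks. By (1), choose once and for all homotopies $\theta\circ B\varphi_i\simeq\theta\circ B\mathrm{inc}_{P_i}$ for the orbits of $\Omega$. They give equivalences $\varphi_i^*Z\simeq\mathrm{inc}^*Z$ over $BP_i$, natural in $Z$. Put
$$\alpha_Z=\sum_i\Big(\Gamma(BS;Z)\xrightarrow{\varphi_i^*}\Gamma(BP_i;\varphi_i^*Z)\simeq\Gamma(BP_i;\mathrm{inc}^*Z)\xrightarrow{\mathrm{tr}}\Gamma(BS;Z)\Big).$$
Here, for $\iota=\mathrm{inc}\colon BP_i\to BS$, which has finite discrete fibres, finite sums and products of spectra agree. So $\iota_!\simeq\iota_*$, and $\mathrm{tr}$ is $\Gamma(BP_i;\iota^*Z)=\Gamma(BS;\iota_*\iota^*Z)\simeq\Gamma(BS;\iota_!\iota^*Z)\to\Gamma(BS;Z)$ with the counit. All pieces are natural transformations of exact functors of $Z$. Hence $\alpha$ is natural and commutes with the long exact sequences of fibre sequences in $\mathrm{Fun}(\mathbb B,\mathrm{Sp})$, and so does $\theta^*\colon\Gamma(|\mathcal L|;Z)\to\Gamma(BS;Z)$. No further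 coherence of the homotopies is used.

If $Z$ has fibres $\Sigma^tHM$, then $Z$ is constant, because $\mathbb B$ is simply connected and $\mathrm{Aut}(HM)=\mathrm{Aut}(M)$ is discrete. The equivalences $\varphi_i^*Z\simeq\mathrm{inc}^*Z$, being induced by homotopies in $|\mathcal L|$ mapped to $\mathbb B$, are then the identity. So $\alpha_Z$ is $\omega=\sum_i\mathrm{tr}\,\varphi_i^*$ on $H^*(BS;M)$.

**Lemma 8.** For $M$ a finitely generated $\mathbb Z_p$-module, $e\theta^*\colon H^s(|\mathcal L|;M)\to eH^s(BS;M)$ is an isomorphism of finitely generated $\mathbb Z_p$-modules.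

*Proof.* For $M=\mathbb F_p$, $\omega$ is idempotent by (F2), so $e=\omega$ and $e\theta^*=\theta^*$; this case is (F2). For $M=\mathbb Z/p^j$, the sequence $0\to\mathbb Z/p^{j-1}\to\mathbb Z/p^j\to\mathbb F_p\to0$ gives long exact sequences for $|\mathcal L|$ and for $BS$. The second stays exact after applying $e$, $e\theta^*$ is a morphism between them, and the five lemma gives the claim by induction on $j$. For $M=\mathbb Z_p$, take the limit over $j$. All groups involved are finite, so there is no $\lim^1$; $e$ is compatible with the reductions, so $eH^s(BS;\mathbb Z_p)=\lim_jeH^s(BS;\mathbb Z/p^j)$. It is a summand of the finitely generated $H^s(BS;\mathbb Z_p)$. Finally take finite direct sums. $\square$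

**Step 3: climb the Postnikov tower of $X$.** Let $X_t=\tau_{\le t}X$, $A^j_t=\pi_j\Gamma(BS;X_t)$, $B^j_t=\pi_j\Gamma(|\mathcal L|;X_t)$, with $X_{-1}=0$. The fibre sequences $\Sigma^tH\pi_tX\to X_t\to X_{t-1}$ come from $\mathbb B$. They give exact sequences of $\mathbb Z_p$-modules
$$A^{j+1}_{t-1}\to H^{t-j}(BS;\pi_tX)\to A^j_t\to A^j_{t-1}\to H^{t-j+1}(BS;\pi_tX),$$
and the same with $B$ and $|\mathcal L|$. By induction on $t$ and Lemma 8 all $A^j_t$ and $B^j_t$ are finitely generated. Applying $e$ to the sequence for $BS$ and using the five lemma for $e\theta^*$,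
$$e\theta^*\colon B^j_t\xrightarrow{\ \cong\ }eA^j_t\quad\text{for all }t,j,\text{ compatibly in }t.\tag{5}$$
Towers of finitely generated $\mathbb Z_p$-modules are towers of compact groups, so they have no $\lim^1$. Therefore $A:=\pi_0\Gamma(BS;X)=\lim_tA^0_t$ and $B:=\pi_0\Gamma(|\mathcal L|;X)=\lim_tB^0_t$. With $e:=\lim_te_t$ on $A$, (5) gives $e\theta^*\colon B\cong eA$.

**Proposition 9.** $e=\mathrm{id}$ on $A\cong\mathbb Z_p$. Hence $\theta^*\colon B\to A$ is an isomorphism, and
$$\deg\colon\pi_0\lim_{\mathcal O^{op}}K_P(E)^\wedge_p\to\mathbb Z_p$$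
is an isomorphism.

*Proof.* By Lemma 7 for $P=S$, $N_S\colon\mathbb Z_p=\pi_0(K_S(E)^\wedge_p)\to A$ is an isomorphism; so $r\colon A\to\mathbb Z_p$ is injective by (4). Now $r$ is the projection $A\to A^0_0=H^0(BS;\mathbb Z_p)=\mathbb Z_p$. On $A^0_0$ the operator $\alpha$ is multiplication by $\sum_i[S:P_i]=\varepsilon\equiv1\pmod p$, so $e=\lim_\ell\varepsilon^{\ell!}=1$ there. Since $r$ commutes with $e$, $r(ea)=r(a)$, and injectivity gives $ea=a$. So $e=\mathrm{id}$ and $\theta^*=e\theta^*\colon B\to A$ is an isomorphism. By Lemma 7 and naturality of $N$, the projection from $\pi_0\lim_PK_P(E)^\wedge_p$ to $\pi_0(K_S(E)^\wedge_p)=\mathbb Z_p$, which is $\deg$, is identified with $\theta^*\colon B\to A$. $\square$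

The freeness of the fibres enters twice: it makes the limit a spectrum of sections, and it forces $A\cong\mathbb Z_p$ to be detected on $H^0$, where $\alpha$ can be computed.

## 10. Every $k\ge2\max(2,N_0)$ lies in $K$

*Proof of Theorem A.* Let $k\ge2\max(2,N_0)$ be an integer. By Proposition 9 there is $u\in\pi_0\lim_PK_P(E)^\wedge_p$ with $\deg u=k$. All $E_P$ are connected with finite fundamental group $P$. Proposition 5 gives $k\in K$. So $K$ contains two consecutive integers and $\gcd(K)=1$; it contains some $k$ prime to $p$, so $\mathrm{Uind}_p(\mathcal L:S)=1$. $\blacksquare$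

## 11. Uniqueness of the extension for $k\ge2\max(2,N_0+1)$

For uniqueness we return to unlabelled coverings, because these are exactly the maps we want to classify.

**Step 1: $\deg\colon\pi_0U\to\mathbb Z_p$ is an isomorphism; the obstructions of Section 7 vanish after all.** The map $E_P\to\tilde B(P)$ has $2q$-connected fibres. So the cofibre $C_P$ of $K_P(E)^\wedge_p\to(K_P)^\wedge_p$ has $\pi_iC_P=0$ for $i\le2q+1$. I claim $\pi_j\lim_PC_P=0$ for $j=0,1$. For $t\ge2q+2$ and $j\le2$,
$$\pi_j\lim_P\Sigma^tH\pi_tC_P=\textstyle\lim^{t-j}\pi_tC_P=0$$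
by Lemma 2, because $t-j\ge2q>N_0$, where $q=\max(1,N_0)$. By induction $\pi_j\lim_P\tau_{\le t}C_P=0$ for all $t$ and $j=0,1,2$, and the Milnor sequence gives the claim. So $\pi_0\lim_PK_P(E)^\wedge_p\cong\pi_0U$, compatibly with $\deg$ because $K_P$ is natural in $E$ and a point goes to a point. Apply Proposition 9.

**Step 2: the space of extensions is a limit of free coverings.** Let $k\ge2\max(2,N_0+1)$, $n=k|S|$, $m_P=n/|P|$. Let $\mathcal M_k\subset\mathrm{Map}(|\mathcal L|,(B\Sigma_n)^\wedge_p)$ consist of the components of those $f$ with $f\theta\simeq B(k\cdot\mathrm{reg}_S)$ completed. By (F1) each $\tilde B(P)\to|\mathcal L|$ factors up to homotopy through $\theta$. So $f\in\mathcal M_k$ exactly when, for every $P$, its restriction to $\tilde B(P)$ lies in the component of the free $P$-action on $n$ points. Hence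
$$\mathcal M_k=\lim_P\mathrm{Map}(\tilde B(P),(B\Sigma_n)^\wedge_p)_{free}.$$
For a $p$-group $P$ and a finite group $G$, the natural map $\coprod_{\rho\in\mathrm{Rep}(P,G)}BC_G(\rho(P))^\wedge_p\to\mathrm{Map}(BP,BG^\wedge_p)$ is an equivalence [Broto–Levi–Oliver, Invent. Math. 151 (2003), Prop. 2.1]. So the free component is $BC_{\Sigma_n}(P)^\wedge_p=B(P\wr\Sigma_{m_P})^\wedge_p$, the group $P\wr\Sigma_{m_P}$ being the automorphism group of the free $P$-set with $m_P$ orbits. On the other side, for $E=|\mathcal L|$ a label is no extra data. So $C^{fr}_n(|\mathcal L|;P)$ is the component of free coverings in $\mathrm{Map}(\tilde B(P),B\Sigma_n)$, namely $((BP)^{m_P})_{h\Sigma_{m_P}}=B(P\wr\Sigma_{m_P})$. Thus the natural map of Section 6 from $L_pC^{fr}_n(|\mathcal L|;P)$ to the free component is an equivalence, and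
$$\mathcal M_k\simeq\lim_PL_pC^{fr}_n(|\mathcal L|;P).$$

**Step 3: count components.** $\mathcal M_k$ maps to $\lim_P\Omega^\infty_{m_P}(K_P)^\wedge_p$, whose $\pi_0$ is $\deg^{-1}(k)\subset\pi_0U$, a single point by Step 1. By Lemma 4 with $Y=\tilde B(P)\simeq BP$ and $c=\lfloor k/2\rfloor\ge\max(2,N_0+1)$, the fibres at each $P$ are $(c-1)$-connected with $\mathbb Z_{(p)}$-module homotopy. By the second half of Lemma 3 the fibre of $\mathcal M_k\to\lim_P\Omega^\infty_{m_P}(K_P)^\wedge_p$ over every point is nonempty and connected. A map with connected base and nonempty connected fibres has connected total space, so $\pi_0\mathcal M_k$ is a single point. This is Theorem B. $\blacksquare$
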